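\title{Order units modulo infinitesimals and orbit equivalences with two discontinuities}

\begin{abstract}
Suppose that the $K^0$-groups of two Cantor minimal systems are order isomorphic by a map that preserves the order units up to an infinitesimal. It has been conjectured that the systems are then 2-strong orbit equivalent: there is an orbit equivalence whose cocycles have at most two discontinuities, lying in distinct orbits. We construct a counterexample. The obstruction is $p$-adic: two discontinuities determine an extension of $K^0$ by $\mathbb{Z}$, and divisibility in this extension forces a sequence of $p$-adic invariants of the two points to be rational, which in our example cannot happen for points in distinct orbits. We also show that the hypothesis of the conjecture is equivalent to the existence of an orbit equivalence whose cocycles are continuous off two consecutive points of a single orbit.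
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Cantor minimal system} $(X,\varphi)$ is a homeomorphism $\varphi$ of a Cantor set $X$ (compact, metrizable, totally disconnected, without isolated points) all of whose orbits are dense. We write $C(X)$ for the group of continuous functions $X\to\mathbb{Z}$ and put
\[
\partial_\varphi f=f-f\circ\varphi^{-1},\qquad B_\varphi=\partial_\varphi C(X),\qquad K^0(X,\varphi)=C(X)/B_\varphi .
\]
The group $K^0(X,\varphi)$ is ordered by the cone $\{[f]:f\ge0\}$ and has the distinguished order unit $[1_X]$. Let $\mathcal{M}(\varphi)$ be the set of $\varphi$-invariant Borel probability measures. Each $\mu\in\mathcal{M}(\varphi)$ vanishes on $B_\varphi$ and so defines a homomorphism $[f]\mapsto\mu([f])=\int f\,d\mu$ on $K^0(X,\varphi)$. The \emph{infinitesimal subgroup} $\operatorname{Inf}(K^0(X,\varphi))$ is the common kernel of these homomorphisms. For a clopen set $D$ we have $\partial_\varphi1_D=1_D-1_{\varphi D}$. Thus $[1_D]$ is a size of $D$ that does not change when $D$ is cut into clopen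 pieces and the pieces are moved by powers of $\varphi$. It determines the numbers $\mu(D)$, and the infinitesimals are the part of this size that no invariant measure sees.

An \emph{orbit map} from $(X,\varphi)$ to $(Y,\psi)$ is a homeomorphism $F:X\to Y$ that maps the $\varphi$-orbit of each $x$ onto the $\psi$-orbit of $F(x)$. Since all orbits are infinite, there are unique functions $n_F,m_F:X\to\mathbb{Z}$, the \emph{orbit cocycles}, with
\[
F(\varphi(x))=\psi^{n_F(x)}(F(x)),\qquad F(\varphi^{m_F(x)}(x))=\psi(F(x)).
\]
The systems are \emph{2-strong orbit equivalent} if there is an orbit map whose cocycles $n_F$ and $m_F$ each have at most two points of discontinuity, with the points of discontinuity lying in distinct $\varphi$-orbits. The following conjecture is posed in \cite{srtoe}.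

\begin{quote}
\textbf{Conjecture.} Let $(X,\varphi)$ and $(Y,\psi)$ be Cantor minimal systems. If there is an order isomorphism $\alpha:K^0(X,\varphi)\to K^0(Y,\psi)$ with $\alpha([1_X])-[1_Y]\in\operatorname{Inf}(K^0(Y,\psi))$, then $(X,\varphi)$ and $(Y,\psi)$ are 2-strong orbit equivalent.
\end{quote}

To see why one would guess this, identify $Y$ with $X$ by an orbit map, so that $\varphi$ and $\psi$ are two homeomorphisms of one space with the same orbits. Two elementary facts (Lemma~\ref{lem:same}) govern the situation: $\mathcal{M}(\varphi)=\mathcal{M}(\psi)$, and $\partial_\varphi f\in B_\psi$ whenever $f$ vanishes at the discontinuities of $n_F$. With no condition on the cocycles, the first fact identifies the quotients $K^0/\operatorname{Inf}$ together with their units. If each cocycle has at most one discontinuity, every $f$ is a constant plus a function vanishing at that point, so the second fact gives $B_\varphi=B_\psi$, and the ordered groups $K^0$ agree together with their units. The hypothesis of the Conjecture lies between these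 two conclusions: the groups agree, the units agree up to one infinitesimal. With two discontinuities the second fact controls $B_\varphi$ up to one generator, and one generator looks like the room needed to move the unit by one infinitesimal.

This count of degrees of freedom is right, but the two points cannot be required to lie in distinct orbits.

\begin{theorem}\label{thm:counter}
There are Cantor minimal systems $(X,\varphi)$, $(Y,\psi)$ and an order isomorphism $\alpha:K^0(X,\varphi)\to K^0(Y,\psi)$ with $\alpha([1_X])-[1_Y]\in\operatorname{Inf}(K^0(Y,\psi))$ such that there is no orbit map $F$ for which $n_F$ has at most two discontinuities, lying in distinct $\varphi$-orbits if there are two, and $m_F$ has only finitely many discontinuities. In particular $(X,\varphi)$ and $(Y,\psi)$ are not 2-strong orbit equivalent, and the Conjecture is false.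
\end{theorem}

\begin{theorem}\label{thm:consecutive}
For Cantor minimal systems $(X,\varphi)$ and $(Y,\psi)$ the following are equivalent.
\begin{enumerate}
\item[(a)] There is an order isomorphism $\alpha:K^0(X,\varphi)\to K^0(Y,\psi)$ with $\alpha([1_X])-[1_Y]\in\operatorname{Inf}(K^0(Y,\psi))$.
\item[(b)] There are an orbit map $F$ and a point $x_0\in X$ with $F(\varphi^{-1}x_0)=\psi^{-1}(F(x_0))$ such that $m_F$ and $n_F$ are continuous off $\{\varphi^{-1}x_0,x_0\}$.
\end{enumerate}
In \textup{(a)}$\Rightarrow$\textup{(b)}, the points $x_0$ and $y_0=F(x_0)$ can be prescribed arbitrarily.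
\end{theorem}

Both theorems concern one object. Two points $q_1,q_2\in X$ define an extension $H$ of $K^0(X,\varphi)$ by $\mathbb{Z}$, and if $n_F$ is discontinuous only at $q_1,q_2$, then $K^0(Y,\psi)$ is a second quotient of $H$. For two consecutive points of an orbit the extension splits, and the freedom in the choice of the $\mathbb{Z}$-summand yields Theorem~\ref{thm:consecutive}. In general the extension is measured by $p$-adic numbers $t_j(q_1,q_2)$, one for each infinitely divisible class in $K^0(X,\varphi)$, and they must be rational if the second quotient is to have divisible classes as well.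

Section~\ref{sec:prelim} collects the standard tools. Section~\ref{sec:ext} introduces $H$, computes it for the odometer and proves the rationality obstruction. Section~\ref{sec:construction} constructs $(X,\varphi)$, Section~\ref{sec:irr} shows that its invariants $t_j$ are irrational on pairs of distinct orbits, and Section~\ref{sec:proof1} deduces Theorem~\ref{thm:counter}. Section~\ref{sec:proof2} proves Theorem~\ref{thm:consecutive}, which is not used in the proof of Theorem~\ref{thm:counter}.

\section{Coboundaries, induced systems and $p$-adic completions}\label{sec:prelim}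

\subsection{Consequences of minimality}
Let $(X,\varphi)$ be a Cantor minimal system. The only nonempty closed invariant set is $X$. Hence orbits are infinite, and forward and backward orbits are dense, their limit sets being nonempty, closed and invariant. By compactness, for each nonempty open $U$ there is $N$ with $X=\bigcup_{0\le k\le N}\varphi^{-k}U$: every orbit segment of length $N+1$ meets $U$, and $\mu(U)>0$ for every $\mu\in\mathcal{M}(\varphi)$. The set $\mathcal{M}(\varphi)$ is nonempty, as it contains every weak-$*$ limit of averages $\ell^{-1}\sum_{k<\ell}\delta_{\varphi^kx_\ell}$ with $\ell\to\infty$. A continuous invariant map from $X$ to a Hausdorff space is constant; in particular $\ker\partial_\varphi$ consists of the constants.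

The group $K^0(X,\varphi)$ is torsion free: if $kf=\partial_\varphi g$ with $k\ge1$, then $g$ mod $k$ is invariant, hence equal to a constant $c$ mod $k$, and $f=\partial_\varphi((g-c)/k)$.

For a finite set $\Delta\subset X$ let $C_\Delta=\{f\in C(X):f|_\Delta=0\}$. Restriction to $\Delta$ maps $C(X)$ onto $\mathbb{Z}^\Delta$ with kernel $C_\Delta$, and $\partial_\varphi$ maps $C(X)$ onto $B_\varphi$ with kernel $\mathbb{Z}1$. Therefore
\begin{equation}\label{eq:rank}
B_\varphi/\partial_\varphi C_\Delta\;\cong\;C(X)/(C_\Delta+\mathbb{Z}1)\;\cong\;\mathbb{Z}^\Delta/\mathbb{Z}(1,\dots,1),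
\end{equation}
which is $0$ for $|\Delta|\le1$, is $\mathbb{Z}$ for $|\Delta|=2$, and is always finitely generated.

\subsection{Two homeomorphisms with the same orbits}\label{ss:same}
If $F$ is an orbit map from $(X,\varphi)$ to $(Y,\psi)$, we may replace $(Y,\psi)$ by $(X,F^{-1}\psi F)$. The map $f\mapsto f\circ F$ identifies the two $K^0$-groups with their orders, units and infinitesimals, and the cocycles now satisfy $\varphi(x)=\psi^{n_F(x)}(x)$ and $\psi(x)=\varphi^{m_F(x)}(x)$.

\begin{lemma}\label{lem:same}
Let $\varphi,\psi$ be minimal homeomorphisms of a Cantor set $X$ with $\varphi(x)=\psi^{n(x)}(x)$ and $\psi(x)=\varphi^{m(x)}(x)$ for all $x$.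
\begin{enumerate}
\item[(a)] $\mathcal{M}(\varphi)=\mathcal{M}(\psi)$.
\item[(b)] If $n$ is continuous off a finite set $\Delta$, then $\partial_\varphi C_\Delta\subset B_\psi$. If $m$ is continuous off a finite set $\Delta'$, then $\partial_\psi C_{\Delta'}\subset B_\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
By symmetry it suffices to prove one half of each statement. (a) The sets $\{m=k\}=\{x:\psi(x)=\varphi^k(x)\}$, $k\in\mathbb{Z}$, are closed and partition $X$. For a Borel set $E$, the image $\psi E$ is the disjoint union of the sets $\varphi^k(E\cap\{m=k\})$, so $\mu(\psi E)=\mu(E)$ for $\mu\in\mathcal{M}(\varphi)$.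

(b) The group $C_\Delta$ is spanned by the functions $1_D$ with $D$ clopen and disjoint from $\Delta$. On such a $D$ the function $n$ is locally constant, so $D$ is a finite disjoint union of clopen sets $D_k$ with $\varphi=\psi^k$ on $D_k$. Then $\partial_\varphi1_D=1_D-1_{\varphi D}=\sum_k(1_{D_k}-1_{\psi^kD_k})\in B_\psi$.
\end{proof}

\subsection{Induced systems and the order}
Let $Z\subset X$ be nonempty and clopen, let $r(z)=\min\{k\ge1:\varphi^kz\in Z\}$ be the return time of $z\in Z$, and let $\varphi_Z(z)=\varphi^{r(z)}(z)$. The function $r$ is bounded, and the sets $\{r=k\}$ are clopen. The map $\varphi_Z$ is a homeomorphism of $Z$ whose inverse is the first return map of $\varphi^{-1}$, and its orbits are the intersections of $\varphi$-orbits with the open set $Z$. So $(Z,\varphi_Z)$ is a Cantor minimal system. Since every backward orbit meets $Z$, the sets $\varphi^k\{r>k\}$, $k\ge0$, partition $X$.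

\begin{lemma}\label{lem:induce}
Extension by zero, $g\mapsto\iota g$, induces an order isomorphism $\iota:K^0(Z,\varphi_Z)\to K^0(X,\varphi)$. Its inverse is $[f]\mapsto[g_f]$, where $g_f(z)=\sum_{0\le k<r(z)}f(\varphi^kz)$.
\end{lemma}

\begin{proof}
For clopen $D\subset Z$ and $D_k=D\cap\{r=k\}$ we have $1_D-1_{\varphi_ZD}=\sum_k(1_{D_k}-1_{\varphi^kD_k})\in B_\varphi$, so $\iota$ is well defined on classes. If $f=\partial_\varphi u$, the sum defining $g_f$ telescopes to $u(\varphi^{r(z)-1}z)-u(\varphi^{-1}z)=v(\varphi_Zz)-v(z)$ with $v=u\circ\varphi^{-1}|_Z$, so $g_f\in B_{\varphi_Z}$ and $[f]\mapsto[g_f]$ is well defined. We have $g_{\iota g}=g$ because $\varphi^kz\notin Z$ for $0<k<r(z)$. Conversely $f=\sum_kf_k$ with $f_k=f1_{\varphi^k\{r>k\}}$ and $\iota g_f=\sum_kf_k\circ\varphi^k$, so $\iota g_f-f\in B_\varphi$. Both maps send nonnegative functions to nonnegative functions.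
\end{proof}

\begin{lemma}\label{lem:positive}
\begin{enumerate}
\item[(a)] If $f\in C(X)$ and $\int f\,d\mu>0$ for all $\mu\in\mathcal{M}(\varphi)$, there is $\ell_0$ with $\sum_{0\le k<\ell}f(\varphi^kx)>0$ for all $x\in X$ and $\ell\ge\ell_0$.
\item[(b)] An element $g\in K^0(X,\varphi)$ is positive and nonzero if and only if $\mu(g)>0$ for all $\mu\in\mathcal{M}(\varphi)$.
\item[(c)] An order isomorphism $\alpha:K^0(X,\varphi)\to K^0(Y,\psi)$ maps infinitesimals onto infinitesimals.
\end{enumerate}
\end{lemma}

\begin{proof}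
(a) Otherwise there are $\ell_i\to\infty$ and $x_i$ with $\ell_i^{-1}\sum_{k<\ell_i}f(\varphi^kx_i)\le0$, and a weak-$*$ limit $\mu$ of the measures $\ell_i^{-1}\sum_{k<\ell_i}\delta_{\varphi^kx_i}$ is invariant with $\int f\,d\mu\le0$.

(b) If $g=[f]$ with $0\ne f\ge0$, then $\mu(g)>0$ because $\mu$ has full support. Conversely, let $g=[f]$ with $\mu(g)>0$ for all $\mu$, and take $\ell_0$ from (a). As orbits are infinite, a small clopen neighborhood $Z$ of any point satisfies $Z\cap\varphi^kZ=\emptyset$ for $0<k<\ell_0$. Then $r\ge\ell_0$ on $Z$, so $g_f>0$, and $g=[\iota g_f]$ is positive by Lemma~\ref{lem:induce}.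

(c) Let $g$ be infinitesimal. By (b), $[1_X]+kg$ is positive and nonzero for every $k\in\mathbb{Z}$, hence so is its image. For $\mu'\in\mathcal{M}(\psi)$ this gives $\mu'(\alpha[1_X])+k\mu'(\alpha g)>0$ for all $k\in\mathbb{Z}$, so $\mu'(\alpha g)=0$. The same applies to $\alpha^{-1}$.
\end{proof}

\begin{example}[the two-story tower]\label{ex:tower}
Let $Y=Z\times\{0,1\}$, $\psi(z,0)=(z,1)$, $\psi(z,1)=(\varphi_Zz,0)$. The $\psi$-orbits are the products of $\varphi_Z$-orbits with $\{0,1\}$, so $(Y,\psi)$ is a Cantor minimal system, and its first return map to $Z\times\{0\}$ is $\varphi_Z$. Two applications of Lemma~\ref{lem:induce} give an order isomorphism $\alpha:K^0(X,\varphi)\to K^0(Y,\psi)$ with $\alpha([1_Z])=[1_{Z\times\{0\}}]$. Since $[1_Y]=2[1_{Z\times\{0\}}]$,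
\[
\alpha([1_X])-[1_Y]=\alpha\big([1_X]-2[1_Z]\big).
\]
By Lemma~\ref{lem:positive}(c) this is infinitesimal exactly when $\mu(Z)=\frac12$ for all $\mu\in\mathcal{M}(\varphi)$. The counterexample is of this form.
\end{example}

\subsection{Divisible parts}\label{ss:padic}
Let $p$ be a prime and $A$ a torsion-free abelian group. Put $A_p=A\otimes\mathbb{Z}_p$ and call $A_p^\infty=\bigcap_{r}p^rA_p$ the \emph{divisible part} of $A_p$. We use the following facts.
\begin{enumerate}
\item[(P1)] Torsion-free abelian groups are flat. Hence $\otimes\,\mathbb{Z}_p$ preserves exact sequences and increasing unions, $A\subset A_p\subset A\otimes\mathbb{Q}_p$, and a $\mathbb{Q}$-basis of $A\otimes\mathbb{Q}$ is a $\mathbb{Q}_p$-basis of $A\otimes\mathbb{Q}_p$.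
\item[(P2)] $A_p^\infty$ is a $\mathbb{Q}_p$-subspace of $A\otimes\mathbb{Q}_p$. Indeed it is a $\mathbb{Z}_p$-module, and if $\delta=p^r\delta_r$ with $\delta_r\in A_p$ for all $r$, then $\delta/p=p^{r-1}\delta_r$ for all $r\ge1$.
\item[(P3)] If $U$ is a subspace of $\mathbb{Q}^k$, then $\mathbb{Q}^k\cap(U\otimes\mathbb{Q}_p)=U$: extend a basis of $U$ to a basis of $\mathbb{Q}^k$ and compare coordinates.
\item[(P4)] $\mathbb{Z}\cap p^r\mathbb{Z}_p=p^r\mathbb{Z}$.
\end{enumerate}

\section{The extension defined by two points}\label{sec:ext}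

Let $(X,\varphi)$ be a Cantor minimal system, $G=K^0(X,\varphi)$, and $\Delta=\{q_1,q_2\}$ with $q_1\ne q_2$. By Lemma~\ref{lem:same}(b), the coboundaries in $\partial_\varphi C_\Delta$ remain coboundaries for every $\psi$ with the same orbits whose cocycle $n$ is continuous off $\Delta$. So both $K^0$-groups are quotients of
\[
H_\Delta=C(X)/\partial_\varphi C_\Delta .
\]
Write $\hat f$ for the class of $f$ in $H_\Delta$, and let $a$ be the class of $\partial_\varphi f_0$, where $f_0(q_1)=1$, $f_0(q_2)=0$. For any $f$ the function $f-(f(q_1)-f(q_2))f_0-f(q_2)$ vanishes on $\Delta$, so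
\begin{equation}\label{eq:a}
\widehat{\partial_\varphi f}=(f(q_1)-f(q_2))\,a .
\end{equation}
Thus $\mathbb{Z}a=B_\varphi/\partial_\varphi C_\Delta$, which is infinite cyclic by \eqref{eq:rank}, and
\begin{equation}\label{eq:ext}
0\to\mathbb{Z}a\to H_\Delta\to G\to0
\end{equation}
is exact. As $G$ and $\mathbb{Z}a$ are torsion free, so is $H_\Delta$.

A class that is divisible by all powers of $p$ in $G$ need not have a divisible lift in $H_\Delta$, and the failure is measured by a $p$-adic number. A \emph{$p$-adic potential} of $h\in C(X)$ is a continuous map $s:X\to\mathbb{Z}_p$ with $s-s\circ\varphi^{-1}=h$. The difference of two potentials is invariant, hence constant, so $s(x)-s(x')$ depends only on $h,x,x'$. If $x'$ moves along its orbit, this number changes by an integer, since $s(\varphi x')-s(x')=h(\varphi x')$.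

\begin{lemma}\label{lem:potential}
If $h$ has a $p$-adic potential $s$, then $[h]\in\bigcap_rp^rG$, and $\hat h-(s(q_1)-s(q_2))\,a\in(H_\Delta)_p^\infty$.
\end{lemma}

\begin{proof}
The reduction of $s$ modulo $p^r$ is locally constant, so there is $S\in C(X)$ with $S\equiv s$ mod $p^r\mathbb{Z}_p$. By (P4), $h-\partial_\varphi S\in p^rC(X)$. This gives $[h]\in p^rG$ and, by \eqref{eq:a}, $\hat h-(S(q_1)-S(q_2))a\in p^rH_\Delta$. Replacing $S$ by $s$ changes this element by an element of $p^r\mathbb{Z}_pa$.
\end{proof}

\begin{example}[the odometer]\label{ex:odometer}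
Let $X=\mathbb{Z}_p$, $\varphi(x)=x+1$. The identity map is a potential of the function $1$. Let $r_n(x)\in\{0,\dots,p^n-1\}$ be the residue of $x$ mod $p^n$, $e_n=1_{p^n\mathbb{Z}_p}$, $T_n=r_n(q_1)-r_n(q_2)$ and $t=q_1-q_2$, so $T_n\equiv t$ mod $p^n\mathbb{Z}_p$. Every $f\in C(X)$ is constant on the cosets of some $p^n\mathbb{Z}_p$, and these cosets are translates of each other, so $G$ is the increasing union of the groups $\mathbb{Z}[e_n]$, and $H_\Delta$ is the increasing union of the groups $\mathbb{Z}\hat e_n+\mathbb{Z}a$. From $\partial_\varphi r_n=1-p^ne_n$ and \eqref{eq:a} we get $[e_n]=p^{-n}[1]$ and $\hat e_n=p^{-n}(\hat1-T_na)$. Hence $G\cong\mathbb{Z}[1/p]$ and $H_\Delta\subset\mathbb{Q}\hat1\oplus\mathbb{Q}a$.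

We claim that $\bigcap_rp^rH_\Delta\ne0$ if and only if $t\in\mathbb{Q}$. If $t=\sigma/l$, then $l\hat1-\sigma a=lp^n\hat e_n+(lT_n-\sigma)a\in p^nH_\Delta$ by (P4). Conversely, let $u\hat1+va\ne0$ lie in $\bigcap_rp^rH_\Delta$; multiplying by a common denominator we may take $u,v\in\mathbb{Z}$. For each $r$ there are $n\ge r$ and $k,k'\in\mathbb{Z}$ with $u\hat1+va=p^r(k\hat e_n+k'a)$, that is, $u=p^{r-n}k$ and $v=-uT_n+p^rk'$. So $v+ut\in p^r\mathbb{Z}_p$ for all $r$, whence $v+ut=0$, $u\ne0$ and $t=-v/u$.

The proof of Proposition~\ref{prop:obstruction} will present $K^0(X,\psi)$ as $H_\Delta/J$, where $J$ is finitely generated, is annihilated by the invariant measures, and meets $\mathbb{Z}a$ in $0$. For the odometer the invariant measure reads off the $\hat1$-coordinate, so $J\subset\mathbb{Q}a$ and therefore $J=0$. A nonzero $p$-divisible class in $H_\Delta/J$ then forces $q_1-q_2\in\mathbb{Q}$. This is a strong restriction, but it does not put $q_1,q_2$ in one orbit, which would mean $q_1-q_2\in\mathbb{Z}$: for odd $p$ take $q_1-q_2=\frac12$.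 More invariants are needed, attached to further primes.
\end{example}

\begin{definition}\label{def:frame}
A \emph{frame} for $(X,\varphi)$ consists of distinct primes $p_0,p_1,\dots$ and functions $h_0=1,h_1,h_2,\dots$ in $C(X)$ such that
\begin{enumerate}
\item[(F1)] the classes $[h_j]$, $j\ge0$, form a basis of $G\otimes\mathbb{Q}$;
\item[(F2)] for each $j\ge0$, $h_j$ has a $p_j$-adic potential $s_j$, and $G_{p_j}^\infty=\mathbb{Q}_{p_j}[h_j]$;
\item[(F3)] $[h_j]\in\operatorname{Inf}(G)$ for $j\ge1$.
\end{enumerate}
We put $t_j(x,x')=s_j(x)-s_j(x')\in\mathbb{Z}_{p_j}$.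
\end{definition}

\begin{proposition}\label{prop:obstruction}
Let $(X,\varphi)$ have a frame, and let $(Y,\psi)$ be a Cantor minimal system, $G'=K^0(Y,\psi)$, such that
\begin{enumerate}
\item[(i)] $[1_Y]\notin\bigcap_rp_0^rG'$, and
\item[(ii)] $\bigcap_rp_j^rG'\ne0$ for every $j\ge0$.
\end{enumerate}
Let $F$ be an orbit map such that $n_F$ has at most two discontinuities and $m_F$ has finitely many. Then $n_F$ has exactly two discontinuities $q_1,q_2$, and $t_j(q_1,q_2)\in\mathbb{Q}$ for $j=0$ and for all but finitely many $j\ge1$.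
\end{proposition}

\begin{proof}
Identify $Y$ with $X$ as in Section~\ref{ss:same}, so $G'=C(X)/B_\psi$. Let $\Delta,\Delta'$ be the sets of discontinuities of $n_F,m_F$, and $L=B_\varphi\cap B_\psi$. By Lemma~\ref{lem:same}(b), $L$ contains $\partial_\varphi C_\Delta$ and $\partial_\psi C_{\Delta'}$.

\emph{Step 1: $G'$ as a quotient of $H_\Delta$.} If $B_\varphi\subset B_\psi$, then $G'$ is a quotient of $G$ and the unit maps to the unit; as $[1]=[h_0]\in\bigcap_rp_0^rG$ by Lemma~\ref{lem:potential}, this contradicts (i). So $B_\varphi/L\ne0$. This group embeds in $C(X)/B_\psi$, so it is torsion free, and it is a quotient of $B_\varphi/\partial_\varphi C_\Delta$. By \eqref{eq:rank} the latter is $0$ if $|\Delta|\le1$, so $\Delta=\{q_1,q_2\}$ has two points. A nonzero torsion-free quotient of $\mathbb{Z}$ is $\mathbb{Z}$ itself, so $L=\partial_\varphi C_\Delta$.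

Put $H=H_\Delta=C(X)/L$ and $J=B_\psi/L\subset H$. Then $H/J=G'$ and $J\cap\mathbb{Z}a=(B_\psi\cap B_\varphi)/L=0$. Moreover $J$ is a quotient of $B_\psi/\partial_\psi C_{\Delta'}$, so it is finitely generated by \eqref{eq:rank}, and being torsion free it is free of finite rank. Let $H_\mathbb{Q}=H\otimes\mathbb{Q}$ and $J_\mathbb{Q}=J\otimes\mathbb{Q}\subset H_\mathbb{Q}$. By \eqref{eq:ext} and (F1), $\{\hat h_j\}_{j\ge0}\cup\{a\}$ is a basis of $H_\mathbb{Q}$. Write $t_j=t_j(q_1,q_2)$.

\emph{Step 2: for $p=p_j$, $H_p^\infty=\mathbb{Q}_pd_j$ with $d_j=\hat h_j-t_ja$.} By Lemma~\ref{lem:potential} and (P2), $\mathbb{Q}_pd_j\subset H_p^\infty$. Let $\rho:H\otimes\mathbb{Q}_p\to G\otimes\mathbb{Q}_p$ be the quotient map. By (P1) applied to \eqref{eq:ext}, $\rho$ maps $H_p$ onto $G_p$ and $H_p\cap\ker\rho=\mathbb{Z}_pa$. If $\delta\in H_p^\infty$, then $\rho(\delta)\in G_p^\infty$, so $\rho(\delta)=u[h_j]=\rho(ud_j)$ for some $u\in\mathbb{Q}_p$ by (F2). Then $\delta-ud_j$ lies in $H_p^\infty\cap\ker\rho$, a $\mathbb{Q}_p$-subspace contained in $\mathbb{Z}_pa$.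 Such a subspace is $0$.

\emph{Step 3: lifting divisible classes of $G'$.} Let $p=p_j$, and let $\kappa_j\in H$ be a lift of a nonzero element of $\bigcap_rp^rG'$, which exists by (ii). For each $r$ there is $b_r\in J$ with $\kappa_j-b_r\in p^rH$. The $b_r$ need not stabilize, but $J_p\cong\mathbb{Z}_p^k$ is compact, so a subsequence converges to some $\hat b_j\in J_p$. Given $s$, for large $r$ in the subsequence both $\kappa_j-b_r$ and $b_r-\hat b_j$ lie in $p^sH_p$. Hence $\kappa_j-\hat b_j\in H_p^\infty$, and by Step 2
\begin{equation}\label{eq:lift}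
\kappa_j=\hat b_j+u_j(\hat h_j-t_ja),\qquad u_j\in\mathbb{Q}_p .
\end{equation}

\emph{Step 4: rationality.} The left side of \eqref{eq:lift} is rational, and we want the two terms on the right to be rational separately. For this we project to coordinates that see $J$ faithfully but do not see $\hat h_j$ and $a$. Let $\mu\in\mathcal{M}(\varphi)=\mathcal{M}(\psi)$. Integration against $\mu$ is a linear functional on $H_\mathbb{Q}$ that vanishes on $a$, on $J$ and, by (F3), on $\hat h_i$ for $i\ge1$, and takes the value $1$ on $\hat h_0$. So it is the $\hat h_0$-coordinate, and this coordinate vanishes on $J_\mathbb{Q}$. As $J_\mathbb{Q}$ is finite dimensional, there is a finite set $\mathcal{F}\subset\{1,2,\dots\}$ with $J_\mathbb{Q}\subset\operatorname{span}(\{\hat h_i\}_{i\in\mathcal{F}}\cup\{a\})$. The coordinate projection $\mathrm{pr}:H_\mathbb{Q}\to\mathbb{Q}^\mathcal{F}$ is injective on $J_\mathbb{Q}$: its kernel there is $J_\mathbb{Q}\cap\mathbb{Q}a$, and a nonzero element of this space would have a nonzero multiple in $J\cap\mathbb{Z}a=0$.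

Let $j\ge0$, $j\notin\mathcal{F}$, $p=p_j$, and extend $\mathrm{pr}$ $\mathbb{Q}_p$-linearly; it remains injective on $J_\mathbb{Q}\otimes\mathbb{Q}_p$. By \eqref{eq:lift} and (P3), $\mathrm{pr}(\hat b_j)=\mathrm{pr}(\kappa_j)\in\mathbb{Q}^\mathcal{F}\cap(\mathrm{pr}(J_\mathbb{Q})\otimes\mathbb{Q}_p)=\mathrm{pr}(J_\mathbb{Q})$, so $\hat b_j\in J_\mathbb{Q}$ by injectivity. Then $u_j\hat h_j-u_jt_ja=\kappa_j-\hat b_j\in H_\mathbb{Q}$, so $u_j\in\mathbb{Q}$ and $u_jt_j\in\mathbb{Q}$. If $u_j=0$, a nonzero multiple of $\kappa_j$ lies in $J$, so the image of $\kappa_j$ in the torsion-free group $G'$ is $0$, contrary to its choice. Hence $t_j\in\mathbb{Q}$ for all $j\notin\mathcal{F}$, and $0\notin\mathcal{F}$.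
\end{proof}

\begin{remark}\label{rem:finite}
The argument gives no information for $j\in\mathcal{F}$. If for instance $J$ contains $\hat h_1-a$ and $1-t_1$ is a unit of $\mathbb{Z}_{p_1}$, then $(1-t_1)a=d_1-(\hat h_1-a)$ shows that the image of $a$ lies in the divisible part of $(H/J)_{p_1}$, whether or not $t_1$ is rational. This is why a frame has infinitely many primes. The bound on the discontinuities of $n_F$ makes $B_\varphi/L$ cyclic, and the finiteness assumption on $m_F$ makes $\mathcal{F}$ finite.
\end{remark}

\section{Construction of $(X,\varphi)$}\label{sec:construction}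

\subsection{What the construction has to achieve}
In view of Proposition~\ref{prop:obstruction} we need a system with a frame such that, for points in distinct orbits, rationality of $t_0$ forces irrationality of infinitely many $t_j$. Irrationality of a $p$-adic number will be detected by real limits.

\begin{lemma}\label{lem:test}
Let $t\in\mathbb{Z}_p$, let $P_n\to\infty$ be powers of $p$, and let $T_n\in\mathbb{Z}$ with $T_n\equiv t$ mod $P_n\mathbb{Z}_p$. If the real sequence $T_n/P_n$ has an irrational accumulation point, then $t\notin\mathbb{Q}$.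
\end{lemma}

\begin{proof}
If $t=u/v$ with $u,v\in\mathbb{Z}$, $v\ne0$, then $vT_n-u=v(T_n-t)\in P_n\mathbb{Z}$ by (P4). So $vT_n/P_n$ differs from an integer by $u/P_n\to0$, and every accumulation point of $T_n/P_n$ lies in $v^{-1}\mathbb{Z}$.
\end{proof}

For example, $t=-\frac12=1+3+9+\cdots\in\mathbb{Z}_3$ has $T_n=(3^n-1)/2$ and $T_n/3^n\to\frac12$.

A point of $X$ will be a sequence of pairs $(i_n,c_n)$, where $c_n$ is a letter of an alphabet $V_n$, each letter $c\in V_{n+1}$ names a word $w_c$ of length $K_n$ over $V_n$, and $c_n$ is the letter in position $i_n$ of $w_{c_{n+1}}$. The map $\varphi$ adds one to $(i_n)$ with carry. The potential $s_0$ is the 3-adic number with digits $i_n$. For $j\ge1$ the letters carry weights $\eta_j$, and the $n$th term of $s_j$ is the sum $W_j(c_{n+1},i_n)$ of the weights of the letters of $w_{c_{n+1}}$ before position $i_n$. The parameters grow so fast that the ratio in Lemma~\ref{lem:test} is close to $(W_j(c_{n+1},i_n)-W_j(c'_{n+1},i'_n))/Q_j$ for a normalizing constant $Q_j$. Rationality of $t_0(x,x')$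 tells us how $i_n$ and $i_n'$ are related: we can arrange $i_n=i_n'$ if $t_0$ is an integer, and $i_n-i_n'\approx mK_n/l$ with $l\nmid m$ if $t_0$ has denominator $l\ge2$. The words are designed so that in both cases the ratio is close to a rational number plus a nonzero multiple of $\sqrt2$, taken from a finite set.

\subsection{The words}\label{ss:words}
Let $p_0=3$, let $p_1,p_2,\dots$ be distinct primes $\ge5$, and let $\theta=\sqrt2$. Let $(l_n)_{n\ge3}$ be a sequence of integers $\ge2$ that takes each value $\ge2$ infinitely often; level $n$ will deal with the denominator $l_n$. For $n\ge3$ let $V_n=\{0,1,\dots,n\}$. The weights of a letter $c$ are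
\[
\eta_0(c)=1,\qquad\eta_j(c)=2^j\delta_{c,j}-1\quad(j\ge1).
\]
Then $|\eta_j|\le2^j$, and $\eta_i(j)=\eta_i(0)=-1$ for distinct $i,j\ge1$. The \emph{$\eta_j$-sum} of a word is the sum of $\eta_j$ over its letters.

\emph{Blocks.} Fix $n\ge3$. Let $\beta$ be the word consisting of one letter $0$, then $2^{n-j}$ letters $j$ for $j=2,\dots,n$ in this order, and finally $2^{n-1}$ letters $1$. It has length $2^n$, and its $\eta_j$-sum is $2^j2^{n-j}-2^n=0$ for $1\le j\le n$. Let $\beta_j^+$ be $\beta$ with its $0$ replaced by $j$, and $\beta_j^-$ be $\beta$ with its first $j$ replaced by $0$. The words $\beta,\beta_j^\pm$ ($1\le j\le n$) are called \emph{blocks}, and a power of one block is a \emph{run}. The block $\beta_j^\pm$ differs from $\beta$ in one position, where the two letters are $0$ and $j$. So its $\eta_j$-sum is $\pm2^j$ and its $\eta_i$-sums for $i\ne j$, $1\le i\le n$, are $0$: each block moves at most one of the sums.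

\emph{Parameters and tail.} Put $N_3=1$. Given $N_n$, let $l=l_n$ and $\lambda=\frac1{100(n+1)}$. For $1\le j\le n$ choose a power $Q_j=Q_{j,n}$ of $p_j$ with
\begin{equation}\label{eq:Q}
Q_{j,n}\equiv1\pmod{2^j},\qquad Q_{j,n}\ge n\,2^{2n+6}\,l_nN_n ,
\end{equation}
which is possible because $p_j$ has finite order modulo $2^j$. Put $g_j=g_{j,n}=\lfloor\theta Q_j/2^j\rfloor$, so that $|2^jg_j-\theta Q_j|<2^j$. For $1\le k\le n$ let
\[
\Psi_k=(\beta_k^-)^{(Q_k-1)/2^k},\qquad E_k=(\beta^+_{k+1})^{g_{k+1}}\cdots(\beta_n^+)^{g_n}\;(\beta_k^+)^{Q_k}\;(\beta_n^-)^{g_n}\cdots(\beta_{k+1}^-)^{g_{k+1}},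
\]
and let $E_k^\circ$ be the power of $\beta$ of the same length as $E_k$. For $c\in V_{n+1}$ the \emph{tail} of $c$ is $\Psi_1\cdots\Psi_n\,E_1^{(c)}\cdots E_n^{(c)}\,\beta$, where $E_k^{(c)}=E_k$ if $k=c$ and $E_k^{(c)}=E_k^\circ$ otherwise. All tails have the same number $M_t$ of blocks. Choose a power $K=K_n$ of $3$ with $K\equiv1$ mod $2^n$, so large that $K\ge2Q_j$ for $1\le j\le n$ and, with $M=(K-1)/2^n$,
\begin{equation}\label{eq:K}
\frac{M_tl}{M}\le\lambda,\qquad\frac{2l^2g_j}{M}\le\lambda\quad(1\le j\le n),\qquad\frac{4l}{M}\le\lambda .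
\end{equation}
Put $N_{n+1}=K_nN_n$ and $Q_{0,n}=K_n$. All $N_n$ are powers of $3$.

\emph{Body.} The \emph{body} $\Gamma$ is a concatenation of $M_b=M-M_t$ blocks, numbered $\nu=0,\dots,M_b-1$, and does not depend on $c$. For $1\le j\le n$ and $1\le r\le l$, the \emph{window} $(j,r)$ starts at $\nu=\lceil(r-1+\frac j{n+1})\frac Ml\rceil$ and consists of $2g_j$ consecutive blocks $\beta_j^+$ if $r<l$, and of $2(l-1)g_j$ consecutive blocks $\beta_j^-$ if $r=l$. All other blocks of $\Gamma$ are $\beta$. We measure block numbers in the scale $\xi=\nu l/M$. By \eqref{eq:K}, the rounding moves the start of a window by less than $l/M\le\lambda/4$, and a window has length at most $2(l-1)g_jl/M\le\lambda$. Hence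
\begin{equation}\label{eq:window}
\text{every block of the window $(j,r)$ has }\ \xi-\tfrac j{n+1}\in[\,r-1,\ r-1+2\lambda).
\end{equation}
Since $\frac1{n+1}=100\lambda$, the windows are disjoint and lie below $\xi=l-98\lambda$. Since $M_bl/M\ge l-\lambda$, they fit into the body.

\emph{The words.} For $c\in V_{n+1}$ let
\[
w_c=w_c^{(n)}=0\cdot\Gamma\cdot\Psi_1\cdots\Psi_n\cdot E_1^{(c)}\cdots E_n^{(c)}\cdot\beta .
\]
It has length $1+2^nM=K_n$; its positions are numbered $0,\dots,K_n-1$, and $w_c(i)$ is the letter in position $i$. Every $w_c$ begins with $0$, ends with $1$ and contains all letters of $V_n$, because of the final $\beta$. Note that $w_0=w_{n+1}$.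

\begin{lemma}\label{lem:eigen}
For $c\in V_{n+1}$ and $0\le j\le n$, the $\eta_j$-sum of $w_c^{(n)}$ is $Q_{j,n}\,\eta_j(c)$.
\end{lemma}

\begin{proof}
For $j=0$ the sum is the length $K_n$. Let $j\ge1$. The initial $0$ contributes $-1$. In the body only the windows $(j,r)$ count, and they give $2^j\big((l-1)2g_j-2(l-1)g_j\big)=0$. The run $\Psi_j$ gives $-(Q_j-1)$. The word $E_k$ gives $2^jQ_j$ if $k=j$; it gives $2^jg_j-2^jg_j=0$ if $k<j$, and contains no block $\beta_j^\pm$ if $k>j$. The total is $-Q_j+2^jQ_j\delta_{c,j}$.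
\end{proof}

Thus $\Psi_j$ and the middle run of $E_j$ produce the identity of Lemma~\ref{lem:eigen}, which will make $[h_j]$ divisible by $p_j$ and by no other odd prime. The outer runs of $E_k$ and the windows cancel in the total; they are there to shape the partial sums (Figure~\ref{fig:stair}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=3.2,yscale=1.1]
\fill[gray!25] (2.9,0) rectangle (3,2.3);
\draw[->] (0,0)--(3.15,0) node[right]{$\xi$};
\draw[->] (0,0)--(0,2.4);
\draw (1,0.05)--(1,-0.05) node[below]{$1$};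
\draw (2,0.05)--(2,-0.05) node[below]{$2$};
\draw (3,0.05)--(3,-0.05) node[below]{$3$};
\draw (0.4,0.05)--(0.4,-0.05) node[below]{$\frac{j}{n+1}$};
\node[left] at (0,0) {$0$};
\node[left] at (0,1) {$2\theta$};
\node[left] at (0,2) {$4\theta$};
\draw[very thick] (0,0)--(0.4,0)--(0.44,1)--(1.4,1)--(1.44,2)--(2.4,2)--(2.48,0)--(2.9,0);
\draw[dashed] (0.75,1)--(0.75,0) node[below]{$\xi'$};
\draw[dashed] (1.75,2)--(1.75,0) node[below]{$\xi$};
\end{tikzpicture}
\caption{The $\eta_j$-sum of the first $\nu$ blocks of the body, divided by $Q_j$, as a function of $\xi=\nu l/M$, for $l=3$ (widths not to scale). It rises by about $2\theta$ in each of the first $l-1$ windows of $j$ and returns to $0$ in the last one; the shaded strip is the tail. Two positions $\xi,\xi'$ outside the windows whose distance is close to an integer $m$, $1\le|m|\le l-1$, lie on steps of different heights.}\label{fig:stair}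
\end{figure}

\subsection{The system}\label{ss:system}
Let $X$ be the set of sequences $x=(i_n,c_n)_{n\ge3}$ with $c_n\in V_n$, $0\le i_n<K_n$ and $c_n=w^{(n)}_{c_{n+1}}(i_n)$, a closed subset of a product of finite sets. The letters $c_m$ with $m<n$ are determined by $c_n$ and $i_3,\dots,i_{n-1}$, and every choice of these data occurs in a point of $X$, because every letter of $V_m$ occurs in every word $w^{(m)}_d$. There is a unique point $x_{\max}$ with all $i_n=K_n-1$ (all words end with $1$, so all $c_n=1$) and a unique point $x_{\min}$ with all $i_n=0$ (all $c_n=0$).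

Put $\varphi(x_{\max})=x_{\min}$. If $x\ne x_{\max}$ and $n$ is minimal with $i_n<K_n-1$, then $\varphi(x)$ is obtained by replacing $i_n$ by $i_n+1$ and $i_m$ by $0$ for $m<n$, keeping $i_m,c_m$ for $m>n$, and recomputing $c_n,c_{n-1},\dots,c_3$. The inverse sends $x_{\min}$ to $x_{\max}$, and for $y\ne x_{\min}$ and $n$ minimal with $i_n>0$ it replaces $i_n$ by $i_n-1$ and $i_m$ by $K_m-1$ for $m<n$, keeps the coordinates of index $>n$ and recomputes the letters. Off $x_{\max}$ the index $n$ is locally constant, so $\varphi$ is continuous there. If $i_m(x)=K_m-1$ for all $m\le n$, then $\varphi(x)$ has $i_m=0$ and hence $c_m=0$ for $m\le n$; so $\varphi$ is continuous at $x_{\max}$. A continuous bijection of a compact metrizable space is a homeomorphism.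

Put
\[
r_n(x)=\sum_{3\le m<n}i_mN_m\in\{0,\dots,N_n-1\},\qquad\pi(x)=\sum_{m\ge3}i_mN_m\in\mathbb{Z}_3 .
\]
Then $\pi\equiv r_n$ mod $N_n\mathbb{Z}_3$, so $\pi(x)$ determines every $r_n(x)$ and every $i_n(x)$. Also $\pi\circ\varphi=\pi+1$, since $1+\sum_{m<n}(K_m-1)N_m=N_n$ and $\pi(x_{\max})=-1$; hence $r_n\circ\varphi\equiv r_n+1$ mod $N_n$. Let $B_n(c)=\{r_n=0,\,c_n=c\}$. If $r_n(x)<N_n-1$, then $\varphi$ changes only coordinates of index $<n$. Therefore
\[
\varphi^rB_n(c)=\{r_n=r,\ c_n=c\}\qquad(0\le r<N_n,\ c\in V_n).
\]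
For fixed $n$ these nonempty clopen sets partition $X$, and for varying $n$ they generate the topology. Taking $r=kN_n$ at level $n+1$ we get
\begin{equation}\label{eq:refine}
B_n(c)=\bigsqcup_{(d,k):\ w_d(k)=c}\varphi^{kN_n}B_{n+1}(d).
\end{equation}
Every forward orbit enters some $B_{n+1}(d)$; since $w_d$ contains all letters, by \eqref{eq:refine} it then visits every $B_n(c)$, and so every $\varphi^rB_n(c)$. Thus $\varphi$ is minimal. Orbits are infinite because $\pi\circ\varphi=\pi+1$. If some point were isolated, its orbit would be open, hence all of $X$ by minimality, and $X$ would be compact, discrete and infinite. So $(X,\varphi)$ is a Cantor minimal system.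

\subsection{The frame}\label{ss:frame}
Let $n_j=\max(j,3)$. For $j\ge0$ and $n\ge n_j$ put
\[
h_{j,n}=\sum_{c\in V_n}\eta_j(c)\,1_{\varphi^{N_n}B_n(c)},\qquad h_j=h_{j,n_j},\qquad P_{j,n}=\prod_{n_j\le m<n}Q_{j,m}.
\]
Explicitly, $h_{j,n}(\varphi x)=\eta_j(c_n(x))$ if $r_n(x)=N_n-1$, and $h_{j,n}(\varphi x)=0$ otherwise. Since $N_3=1$, we have $h_0=1$ and $P_{0,n}=N_n$. Each $P_{j,n}$ is a power of $p_j$, and $P_{j,n}\to\infty$. For $0\le j\le n$, $c\in V_{n+1}$, $0\le i\le K_n$ let $W_j^{(n)}(c,i)=\sum_{k<i}\eta_j(w_c^{(n)}(k))$, and for $n\ge n_j$ define $S_{j,n}\in C(X)$ by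
\[
S_{j,n}(x)=\sum_{n_j\le m<n}P_{j,m}\,W_j^{(m)}(c_{m+1}(x),i_m(x)).
\]
For $j=0$ we have $W_0(c,i)=i$ and $S_{0,n}=r_n$.

\begin{proposition}\label{prop:frame}
The primes $p_j$ and the functions $h_j$ form a frame for $(X,\varphi)$, with potentials $s_j=\lim_nS_{j,n}$. Moreover $s_j\equiv S_{j,n}$ mod $P_{j,n}\mathbb{Z}_{p_j}$ and $s_0=\pi$.
\end{proposition}

\begin{proof}
\emph{Potentials.} Fix $n\ge n_j$ and let $U(x)=W_j^{(n)}(c_{n+1}(x),i_n(x))$. We claim that
\begin{equation}\label{eq:onestep}
U(\varphi x)-U(x)=h_{j,n}(\varphi x)-Q_{j,n}h_{j,n+1}(\varphi x).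
\end{equation}
If $r_n(x)<N_n-1$, then $i_n$ and $c_{n+1}$ do not change and both sides vanish. If $r_n(x)=N_n-1$ and $i_n(x)<K_n-1$, then $i_n$ increases by $1$, $c_{n+1}$ does not change, $U$ increases by $\eta_j(c_n(x))=h_{j,n}(\varphi x)$, and $h_{j,n+1}(\varphi x)=0$. If $r_n(x)=N_n-1$ and $i_n(x)=K_n-1$, then $r_{n+1}(x)=N_{n+1}-1$ and $i_n(\varphi x)=0$, so $U(\varphi x)=0$, while $U(x)=Q_{j,n}\eta_j(c_{n+1}(x))-\eta_j(c_n(x))$ by Lemma~\ref{lem:eigen}. This proves \eqref{eq:onestep}. Multiplying the identity at level $m$ by $P_{j,m}$ and summing over $n_j\le m<n$ gives $\partial_\varphi S_{j,n}=h_j-P_{j,n}h_{j,n}$. Since $S_{j,n+1}\equiv S_{j,n}$ mod $P_{j,n}$, the functions $S_{j,n}$ converge uniformly to a continuous map $s_j:X\to\mathbb{Z}_{p_j}$ with $s_j\equiv S_{j,n}$ mod $P_{j,n}\mathbb{Z}_{p_j}$ and $s_j-s_j\circ\varphi^{-1}=h_j$.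

\emph{The group $G=K^0(X,\varphi)$.} Define $\rho_n:\mathbb{Z}^{V_n}\to G$ and $A_n:\mathbb{Z}^{V_n}\to\mathbb{Z}^{V_{n+1}}$ by $\rho_n(v)=\sum_cv_c[1_{B_n(c)}]$ and $(A_nv)_d=\sum_{k<K_n}v_{w_d(k)}$. By \eqref{eq:refine}, $\rho_n=\rho_{n+1}A_n$. Every $f\in C(X)$ is constant on the sets $\varphi^rB_n(c)$ for large $n$, so $G$ is the increasing union of the groups $G_n=\rho_n(\mathbb{Z}^{V_n})$. On $V_n$, the indicator of a letter $j\ge1$ is $(\eta_j+\eta_0)/2^j$, and the indicator of $0$ is $\eta_0$ minus the sum of these. So $\eta_0,\dots,\eta_n$ is a basis of $\mathbb{Q}^{V_n}$, and for an odd prime $p$ it is a $\mathbb{Z}_p$-basis of $\mathbb{Z}_p^{V_n}$. Lemma~\ref{lem:eigen} says $A_n\eta_j=Q_{j,n}\eta_j$ for $0\le j\le n$. As $\eta_0,\dots,\eta_n$ are independent on $V_{n+1}$, $A_n$ is injective.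

The map $\rho_n$ is injective. Let $f=\sum_cv_c1_{B_n(c)}=\partial_\varphi u$. The sets $\{r_k=N_k-1\}$ decrease to $\{x_{\max}\}$, so $u$ is constant on one of them, with $k\ge n$. For $x\in B_k(d)$, both $\varphi^{N_k-1}x$ and $\varphi^{-1}x$ lie in this set, so $\sum_{i<N_k}f(\varphi^ix)=u(\varphi^{N_k-1}x)-u(\varphi^{-1}x)=0$. On the other hand this sum is $(A_{k-1}\cdots A_nv)_d$, by induction on $k$: by \eqref{eq:refine} an orbit segment of length $N_{k+1}$ starting in $B_{k+1}(d)$ splits into segments of length $N_k$ starting in $B_k(w_d(0)),\dots,B_k(w_d(K_k-1))$. Hence $v=0$.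

We have $\rho_n(\eta_j)=[h_{j,n}]=P_{j,n}^{-1}[h_j]$ for $0\le j\le n$. So $[h_0],\dots,[h_n]$ is a basis of $G_n\otimes\mathbb{Q}$, which gives (F1), and $G_n\otimes\mathbb{Z}_p=\bigoplus_{i\le n}P_{i,n}^{-1}\mathbb{Z}_p[h_i]$ for odd $p$. For $p=p_j$ the numbers $P_{i,n}$ with $i\ne j$ are units of $\mathbb{Z}_p$, and the union over $n$ is
\[
G_p=\mathbb{Q}_p[h_j]\oplus\bigoplus_{i\ne j}\mathbb{Z}_p[h_i].
\]
Since $\bigcap_rp^r\mathbb{Z}_p=0$, we get $G_p^\infty=\mathbb{Q}_p[h_j]$, which completes (F2).

\emph{Infinitesimals.} Let $\mu\in\mathcal{M}(\varphi)$ and $j\ge1$. The $N_n$ sets $\{r_n=r\}$ are translates of each other, so each has measure $1/N_n$. As $h_{j,n}$ is supported on $\{r_n=0\}$ and $K_m\ge2Q_{j,m}$,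
\[
\Big|\int h_j\,d\mu\Big|=P_{j,n}\Big|\int h_{j,n}\,d\mu\Big|\le\frac{2^jP_{j,n}}{N_n}\le2^j2^{-(n-n_j)}\longrightarrow0 .\qedhere
\]
\end{proof}

\section{Irrationality on pairs of distinct orbits}\label{sec:irr}

Fix $x,x'\in X$ with coordinates $(i_n,c_n)$ and $(i_n',c_n')$. Put $T_{j,n}=S_{j,n}(x)-S_{j,n}(x')$, so that $T_{j,n}\equiv t_j(x,x')$ mod $P_{j,n}\mathbb{Z}_{p_j}$, and
\[
D_{j,n}=W_j^{(n)}(c_{n+1},i_n)-W_j^{(n)}(c'_{n+1},i'_n).
\]
The lower bound for $Q_{j,n}$ in \eqref{eq:Q} makes the top term of $T_{j,n+1}$ dominate.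

\begin{lemma}\label{lem:top}
For $j\ge1$ and $n\ge n_j$, $\ \big|T_{j,n+1}/P_{j,n+1}-D_{j,n}/Q_{j,n}\big|\le1/n$.
\end{lemma}

\begin{proof}
We have $T_{j,n+1}=T_{j,n}+P_{j,n}D_{j,n}$, so the difference is $T_{j,n}/P_{j,n+1}$. Since $P_{j,m}\le N_m$ and $|W_j^{(m)}(c,i)|\le2^j(K_m-1)$ for $i<K_m$, we get $|S_{j,n}|\le2^j\sum_{m<n}(K_m-1)N_m\le2^jN_n$. Hence $|T_{j,n}|/P_{j,n+1}\le2^{j+1}N_n/Q_{j,n}\le1/n$.
\end{proof}

\begin{proposition}\label{prop:irr}
Let $x,x'\in X$ lie in distinct orbits and let $t_0(x,x')\in\mathbb{Q}$. Then $t_j(x,x')\notin\mathbb{Q}$ for infinitely many $j\ge1$.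
\end{proposition}

\begin{proof}
Let $s=t_0(x,x')=\pi(x)-\pi(x')$.

\medskip
\noindent\textbf{Case 1: $s\in\mathbb{Z}$.} Replacing $x'$ by $\varphi^sx'$ changes each $t_j$ by an integer, so we may assume $\pi(x)=\pi(x')$ and $x\ne x'$. Then $i_n=i_n'$ for all $n$. If $c_n=c_n'$, then $c_m=c_m'$ for all $m\le n$; as $x\ne x'$, there is $n_0$ with $c_n\ne c_n'$ for all $n\ge n_0$. So for $n\ge n_0$ the words $w^{(n)}_{c_{n+1}}$ and $w^{(n)}_{c'_{n+1}}$ have different letters $c_n,c_n'$ in position $i_n$.

We first locate this position. Two words $w_c,w_{c'}$ with $c\ne c'$ differ only where one of them has $E_k$ and the other $E_k^\circ$, for $k\in\{c,c'\}\cap\{1,\dots,n\}$. There the differing letters are $0$ and $j$ with $j\ge k$, and $j=k$ occurs only in the middle run $(\beta_k^+)^{Q_k}$. Thus $\{c_n,c_n'\}=\{0,j_n\}$ with $j_n\ge1$, for all $n\ge n_0$. Apply this also at level $n+1$: the two words at level $n$ are $w_0$ and $w_{j_{n+1}}$. They differ, while $w_0=w_{n+1}$, so $j_{n+1}\le n$; they differ only along $E_{j_{n+1}}$, so $j_n\ge j_{n+1}$.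 A nonincreasing sequence of positive integers is eventually constant: $j_n=k$ for $n\ge n_1$.

Let $j>k$ and $n\ge\max(n_1,j)$. The two words are $w_0$ and $w_k$, and the letters in position $i_n$ are $0$ and $k$, so $i_n$ lies in the middle run of $E_k$. The words agree before $E_k$. Between the start of $E_k$ and position $i_n$ they differ in the $g_j$ blocks $\beta_j^+$, each of which raises the $\eta_j$-sum by $2^j$, and in blocks $\beta_i^+$ with $i\ne j$, where $\eta_j(i)=\eta_j(0)$. Therefore $D_{j,n}=\pm2^jg_{j,n}$, and $|D_{j,n}|/Q_{j,n}\to\theta$ as $n\to\infty$. By Lemma~\ref{lem:top}, $\theta$ or $-\theta$ is an accumulation point of $T_{j,n}/P_{j,n}$, and Lemma~\ref{lem:test} gives $t_j\notin\mathbb{Q}$ for every $j>k$.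

\medskip
\noindent\textbf{Case 2: $s=\sigma/l$ with $l\ge2$, $\gcd(\sigma,l)=1$.} We show that at most two $j\ge1$ have $t_j\in\mathbb{Q}$. Consider one of the infinitely many $n$ with $l_n=l$ and $N_n>|\sigma|$. We drop the index $n$ where possible and write $i=i_n$, $i'=i_n'$, $c=c_{n+1}$, $c'=c'_{n+1}$.

\emph{Distance between the positions.} Let $T=r_{n+1}(x)-r_{n+1}(x')$. Then $T\equiv s$ mod $N_{n+1}\mathbb{Z}_3$, so $lT-\sigma=mN_{n+1}$ with $m\in\mathbb{Z}$ by (P4). From $|T|<N_{n+1}$ and $|\sigma|<N_{n+1}$ we get $|m|\le l$, and $l\nmid m$ because $l\nmid\sigma$. So $1\le|m|\le l-1$. Since $T=(i-i')N_n+r_n(x)-r_n(x')$ and $T=(mKN_n+\sigma)/l$, we have $|i-i'-mK/l|<1+|\sigma|/(lN_n)<2$.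

Number the $M$ blocks of a word $w_d$, first the body and then the tail, by $0,\dots,M-1$. Position $i\ge1$ lies in block number $\nu=\lfloor(i-1)/2^n\rfloor$; for $i=0$ put $\nu=0$. Define $\nu'$ from $i'$ in the same way, and let $\xi=\nu l/M$, $\xi'=\nu'l/M$, both in $[0,l)$. The numbers $(i-1)/2^n-\nu$ and $(i'-1)/2^n-\nu'$ lie in $[-2^{-n},1)$, and $mK/(l2^n)=mM/l+m/(l2^n)$. Hence $|\nu-\nu'-mM/l|\le(1+2^{-n})+2\cdot2^{-n}+2^{-n}\le3$, and by \eqref{eq:K}
\begin{equation}\label{eq:xi}
|\xi-\xi'-m|\le3l/M\le\lambda .
\end{equation}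
Blocks of the tail have $\xi\in[l-\lambda,l)$, while $|\xi-\xi'|\ge1-\lambda>\lambda$ by \eqref{eq:xi}. So $\nu$ and $\nu'$ are not both in the tail. Exchanging $x$ and $x'$ replaces $m$ by $-m$ and $D_{j,n}$ by $-D_{j,n}$, so up to this sign we may assume that $\nu'$ is in the body.

\emph{Good indices.} The partial sums are under control except in the middle of a run of blocks $\beta_j^\pm$. Call $j\in\{1,\dots,n\}$ \emph{good} if the fractional part of $\xi-\frac j{n+1}$ lies in $(4\lambda,1-2\lambda)$ and block number $\nu$ of $w_c$ is neither $\beta_j^+$ nor $\beta_j^-$. The first condition excludes an arc of length $6\lambda$ in $\mathbb{R}/\mathbb{Z}$, and the points $\frac j{n+1}$ are at mutual distance at least $100\lambda$ there; so it fails for at most one $j$. This is the purpose of the offsets $\frac{j}{n+1}$. The second condition also fails for at most one $j$. Let $j$ be good.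

\emph{Contribution of the body.} Let $\omega=\lfloor\xi-\frac j{n+1}\rfloor+1$ and $\omega'=\lfloor\xi'-\frac j{n+1}\rfloor+1$; both lie in $\{0,\dots,l\}$. By \eqref{eq:xi} the fractional part of $\xi'-\frac j{n+1}$ lies in $(3\lambda,1-\lambda)$, and $\omega'=\omega-m$. By \eqref{eq:window} the windows $(j,r)$ with $r\le\omega$ lie entirely before block $\nu$ and the others entirely after it; the same holds for $\omega'$ and $\nu'$. Each of the first $l-1$ windows of $j$ has $\eta_j$-sum $2^{j+1}g_j$, and all $l$ together have sum $0$. So the $\eta_j$-sums of the body blocks numbered below $\nu$ and below $\nu'$ are $2^{j+1}g_jy$ and $2^{j+1}g_jy'$, where $y,y'\in\{0,\dots,l-1\}$ are the residues of $\omega,\omega'$ mod $l$. Since $l\nmid m$, we have $y\ne y'$.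

\emph{Contribution of the tail.} Let $R$ be the $\eta_j$-sum of the tail blocks of $w_c$ numbered below $\nu$. The blocks $\beta_j^\pm$ of the tail form the run $\Psi_j$, followed by the run $(\beta_j^+)^{Q_j}$ if $c=j$, by the runs $(\beta_j^+)^{g_j}$ and $(\beta_j^-)^{g_j}$ in this order if $1\le c<j$, and by nothing otherwise. As $j$ is good, each of these runs lies entirely before or entirely after block $\nu$. So $R$ is one of
\[
0,\qquad-(Q_j-1),\qquad-(Q_j-1)+2^jg_j,\qquad-(Q_j-1)+2^jQ_j ,
\]
and $|R-(u+v\theta)Q_j|\le1+2^j$ for some $u\in\{0,-1,2^j-1\}$, $v\in\{0,1\}$. For $\nu'$, which is in the body, there is no such term.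

\emph{Conclusion.} The sum $W_j(c,i)$ differs from $2^{j+1}g_jy+R$ by the contributions of the initial $0$ and of at most $2^n$ letters of block $\nu$, that is, by at most $1+4^n$; and $W_j(c',i')$ differs from $2^{j+1}g_jy'$ by at most $1+4^n$ for the same reason. With $\gamma=v+2(y-y')$ and $|2^{j+1}g_j-2\theta Q_j|\le2^{j+1}$ we obtain
\[
|D_{j,n}-(u+\gamma\theta)Q_j|\le2(1+4^n)+(1+2^n)+2^{n+1}l\le6\cdot4^nl\le Q_j/n .
\]
Here $0<|\gamma|<2l$, because $|2(y-y')|\ge2>v$; this is why the steps of the body have height $2\theta$ and those of the tail height $\theta$. By Lemma~\ref{lem:top}, $T_{j,n+1}/P_{j,n+1}$ is within $2/n$ of the finite set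
\[
\big\{\pm(u+\gamma\theta):\ u\in\{0,-1,2^j-1\},\ \gamma\in\mathbb{Z},\ 0<|\gamma|<2l\big\}
\]
of irrational numbers, which depends only on $j$ and $l$. Given three distinct indices $j\ge1$, at each large level $n$ with $l_n=l$ one of them is good, so one of them is good at infinitely many levels. For this $j$ the sequence $T_{j,n}/P_{j,n}$ has an irrational accumulation point, and $t_j\notin\mathbb{Q}$ by Lemma~\ref{lem:test}.
\end{proof}

\section{Proof of Theorem~\ref{thm:counter}}\label{sec:proof1}

Let $(X,\varphi)$ be the system of Section~\ref{sec:construction}, $G=K^0(X,\varphi)$, and $Z=\{c_3=1\}$. Let $(Y,\psi)$ be the two-story tower over $Z$ and $\alpha:G\to G'=K^0(Y,\psi)$ the order isomorphism of Example~\ref{ex:tower}, so $[1_Y]=\alpha(2[1_Z])$. Since $N_3=1$, we have $B_3(1)=Z$ and $h_1=h_{1,3}=2\cdot1_{\varphi Z}-1$. Hence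
\[
2[1_Z]=[1_X]+[h_1],\qquad\alpha([1_X])-[1_Y]=-\alpha([h_1]),
\]
and this element is infinitesimal by (F3) and Lemma~\ref{lem:positive}(c). So the hypothesis of the Conjecture holds.

We check the assumptions of Proposition~\ref{prop:obstruction}. If $[1_Y]\in\bigcap_r3^rG'$, then $[h_0]+[h_1]=\alpha^{-1}([1_Y])\in\bigcap_r3^rG\subset G_3^\infty=\mathbb{Q}_3[h_0]$, which contradicts the independence of $[h_0]$ and $[h_1]$. This is (i). For (ii), $\alpha([h_j])$ is nonzero and lies in $\bigcap_rp_j^rG'$ by Lemma~\ref{lem:potential}.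

Suppose that $F$ is an orbit map as excluded in the theorem. By Proposition~\ref{prop:obstruction}, $n_F$ has two discontinuities $q_1,q_2$, and $t_j(q_1,q_2)\in\mathbb{Q}$ for $j=0$ and all but finitely many $j\ge1$. By assumption $q_1$ and $q_2$ lie in distinct orbits, and this contradicts Proposition~\ref{prop:irr}. An orbit map that realizes a 2-strong orbit equivalence has the excluded properties, so none exists.\qed

\begin{remark}
The assumption of distinct orbits enters only through Proposition~\ref{prop:irr}. For $q_1,q_2$ in one orbit all $t_j(q_1,q_2)$ are integers and the obstruction vanishes; by Theorem~\ref{thm:consecutive} the same pair $(X,\varphi)$, $(Y,\psi)$ does admit an orbit map with both cocycles continuous off two consecutive points.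
\end{remark}

\section{Two consecutive points: proof of Theorem~\ref{thm:consecutive}}\label{sec:proof2}

\subsection{The split extension and (b)$\Rightarrow$(a)}
Let $(X,\varphi)$ be a Cantor minimal system, $x_0\in X$, $x_\pm=\varphi^{\pm1}x_0$. Apply Section~\ref{sec:ext} with $q_1=x_0$, $q_2=x_-$, and write $C_*=C_{\{x_-,x_0\}}$, $H_X=C(X)/\partial_\varphi C_*$, $a_\varphi=a$. Let $\bar h$ be the image of $h\in H_X$ in $K^0(X,\varphi)=H_X/\mathbb{Z}a_\varphi$, and $\mu(h)=\mu(\bar h)$ for $\mu\in\mathcal{M}(\varphi)$. What is special about consecutive points is the identity $(\partial_\varphi g)(x_0)=g(x_0)-g(x_-)$. It shows that $\tau(\hat f)=f(x_0)$ is a well-defined homomorphism $H_X\to\mathbb{Z}$ with $\tau(a_\varphi)=1$. So $H_X=\ker\tau\oplus\mathbb{Z}a_\varphi$, the quotient map restricts to an isomorphism $\ker\tau\cong K^0(X,\varphi)$, and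
\begin{equation}\label{eq:split}
H_X\to K^0(X,\varphi)\oplus\mathbb{Z},\qquad h\mapsto(\bar h,\tau(h))
\end{equation}
is an isomorphism. The same notation is used for $(Y,\psi)$ and $y_0\in Y$, with $y_\pm=\psi^{\pm1}y_0$.

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(a)}]
Identify $Y$ with $X$ by $F$. Then $\psi^{-1}x_0=\varphi^{-1}x_0=x_-$, so $C_*$ is the same group for $\varphi$ and $\psi$. By Lemma~\ref{lem:same}, $\mathcal{M}(\varphi)=\mathcal{M}(\psi)$, $\partial_\varphi C_*\subset B_\psi$ and $\partial_\psi C_*\subset B_\varphi$. If $f\in C_*$ and $\partial_\varphi f=\partial_\psi g$, evaluation at $x_0$ gives $0=g(x_0)-g(x_-)$, so $\partial_\varphi f=\partial_\psi(g-g(x_0))\in\partial_\psi C_*$. The argument is symmetric, so $\partial_\varphi C_*=\partial_\psi C_*$, and $\varphi,\psi$ have the same group $H$ and the same $\tau$. Let $\alpha$ be the composite $K^0(X,\varphi)\cong\ker\tau\cong K^0(X,\psi)$. It preserves the functionals given by $\mathcal{M}(\varphi)=\mathcal{M}(\psi)$, so it is an order isomorphism by Lemma~\ref{lem:positive}(b).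 The unit of $K^0(X,\varphi)$ is represented in $\ker\tau$ by $\hat1-a_\varphi$, so $\alpha$ sends it to $[1]-\delta$, where $\delta$ is the image of $a_\varphi$ in $K^0(X,\psi)$. As $a_\varphi$ is the class of a $\varphi$-coboundary, every measure in $\mathcal{M}(\psi)=\mathcal{M}(\varphi)$ vanishes on $\delta$.
\end{proof}

In the coordinates \eqref{eq:split} for $\varphi$ and for $\psi$, the identity map of $H$ in this proof reads $(g,k)\mapsto(\alpha(g)+k\delta,k)$. For the converse we take this formula as a definition and build $F$ by a back-and-forth construction that matches finer and finer clopen partitions of $X$ and $Y$. The construction must start by matching $X$ with $Y$, which $\alpha$ does not do, but the new map does. The price of working in $H_X$ is that $1_D$ and $1_{\varphi D}$ are identified only when $D$ avoids $x_-$ and $x_0$, so we may only use maps that do not cross the steps $x_-\to x_0$ and $x_0\to x_+$.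

\subsection{Admissible maps and towers}
Let $R_X$ be the $\varphi$-orbit equivalence relation with the orbit of $x_0$ cut into the three classes $\{\varphi^kx_0\}_{k<0}$, $\{x_0\}$, $\{\varphi^kx_0\}_{k>0}$. For $k\in\mathbb{Z}$, the \emph{steps} from $x$ to $\varphi^kx$ start at the points $\varphi^ix$ with $0\le i<k$ or $k\le i<0$, and $(x,\varphi^kx)\in R_X$ if and only if no step starts at $x_-$ or $x_0$. A homeomorphism $\gamma:E\to E'$ of clopen sets is \emph{admissible} if $\gamma(x)=\varphi^{k(x)}(x)$ with $k$ continuous and $(x,\gamma x)\in R_X$ for all $x\in E$. Inverses, compositions and restrictions to clopen sets of admissible maps are admissible, and so is the union of finitely many admissible maps with disjoint domains and disjoint ranges.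

Let $C\ni x_0$ be clopen with $\varphi^{-1}C,C,\varphi C$ disjoint, and $U=C\cup\varphi C$. Points of $C$ return to $U$ at time $1$. Partition $\varphi C$ into nonempty clopen sets $B_v$ with constant return time $h_v$ to $U$. The resulting \emph{tower partition} $\mathcal{T}$ has the \emph{special tower}, with base $C$ and height $1$, and the towers with \emph{levels} $\varphi^kB_v$, $0\le k<h_v$. The levels, $C$ included, partition $X$. The union of the top levels is $\varphi^{-1}U=\varphi^{-1}C\cup C$; hence levels other than top levels contain neither $x_-$ nor $x_0$, and the preimage under $\varphi$ of a base point lies in a top level. The \emph{tower maps} $\varphi^{j-i}:\varphi^iB_v\to\varphi^jB_v$ and $\mathrm{id}_C$ are admissible, since their steps start below the top.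

We say that a property holds for \emph{all fine $\mathcal{T}$} if there are a neighborhood $W$ of $x_0$ and a finite clopen partition $\mathcal{Q}$ of $X$ such that it holds whenever $C\subset W$ and the levels refine $\mathcal{Q}$. Such $\mathcal{T}$ exist: take $C\subset W$ small inside one atom of $\mathcal{Q}$, and partition $\varphi C$ according to the return time and the atoms visited before the return. Finitely many such properties hold together for all fine $\mathcal{T}$. One example: for given $N$, all $h_v\ge N$, because $C\cap\varphi^kC=\emptyset$ for $1\le k\le N$ when $C$ is small.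

\begin{lemma}\label{lem:absorb}
Let $\gamma:E\to E'$ be admissible. For all fine $\mathcal{T}$, $E$ is a union of levels and the restriction of $\gamma$ to each level in $E$ is a tower map.
\end{lemma}

\begin{proof}
Write $\gamma=\varphi^{k(\cdot)}$. The set $E_C$ of $x\in E$ for which a step from $x$ to $\gamma x$ starts in $\varphi^{-1}C\cup C$ is clopen and increases with $C$. If $C$ runs through a sequence decreasing to $\{x_0\}$, a point in all $E_C$ would have a step starting at $x_-$ or $x_0$. So the intersection is empty, and by compactness $E_C=\emptyset$ for small $C$. Then no step starts in a top level, so all steps move between adjacent levels of one tower. Let $\mathcal{Q}$ consist of $X\setminus E$ and the level sets of $k$.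
\end{proof}

If $f$ is constant on the levels of $\mathcal{T}$, let $f_v$ be the sum of its values over the levels of the tower $v$. We include the special tower among the $v$, with $B_v=C$ and $f_v=f(x_0)$.

\begin{lemma}\label{lem:sums}
\begin{enumerate}
\item[(a)] Levels of one tower have the same class in $H_X$. If $f$ is constant on levels, then $\hat f=\sum_vf_v\hat1_{B_v}$.
\item[(b)] If $\hat f=\hat f'$, then for all fine $\mathcal{T}$ both functions are constant on levels and $f_v=f'_v$ for all $v$.
\item[(c)] For clopen $E,E'$ there is an admissible map $E\to E'$ if and only if $\hat1_E=\hat1_{E'}$.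
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $k<h_v$, $1_{B_v}-1_{\varphi^kB_v}=\sum_{i<k}\partial_\varphi1_{\varphi^iB_v}$, and the levels $\varphi^iB_v$ are below the top, so their indicators lie in $C_*$.

(b) Let $f-f'=\partial_\varphi g$ with $g\in C_*$. For small $C$, $g$ vanishes on $\varphi^{-1}C\cup C$. For a base point $z$ of a tower of height $h$ the sum telescopes: $f_v-f'_v=g(\varphi^{h-1}z)-g(\varphi^{-1}z)=0$, both points lying in top levels.

(c) If $\gamma:E\to E'$ is admissible, Lemma~\ref{lem:absorb} writes $E$ and $E'$ as unions of levels matched by tower maps, and (a) applies. Conversely, if $\hat1_E=\hat1_{E'}$, then by (b) each tower of a fine $\mathcal{T}$ has as many levels in $E$ as in $E'$. Match them by tower maps and take the union.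
\end{proof}

Let $H_X^+$ be the set of classes of nonzero functions $f\ge0$.

\begin{lemma}\label{lem:Hpos}
An element $h\in H_X$ lies in $H_X^+$ if and only if $\tau(h)\ge0$ and $\mu(h)>0$ for all $\mu\in\mathcal{M}(\varphi)$.
\end{lemma}

\begin{proof}
Necessity holds because invariant measures have full support. Conversely let $h=\hat f$, take $\ell_0$ from Lemma~\ref{lem:positive}(a), and take $\mathcal{T}$ with $f$ constant on levels and all nonspecial heights $\ge\ell_0$. Then $f_v>0$ for nonspecial $v$ and $f_v=\tau(h)\ge0$ for the special tower, and $h$ is the class of $\sum_vf_v1_{B_v}$ by Lemma~\ref{lem:sums}(a).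
\end{proof}

\begin{lemma}\label{lem:divide}
Let $E$ be clopen and $\hat1_E=h_1+\dots+h_r$ with $h_i\in H_X^+$. Then $E$ is a disjoint union of nonempty clopen sets $E_i$ with $\hat1_{E_i}=h_i$. For up to two distinct points $z_1,z_2\in E\setminus\{x_0\}$ and distinct indices $i_1,i_2$, one can arrange $z_1\in E_{i_1}$ and $z_2\in E_{i_2}$.
\end{lemma}

\begin{proof}
Let $h_i=\hat f_i$ with $0\ne f_i\ge0$. Choose $\mathcal{T}$ so fine that $1_E$ and all $f_i$ are constant on levels, $\sum_i(f_i)_v=(1_E)_v$ for all $v$ (Lemma~\ref{lem:sums}(b)), $z_1,z_2$ lie outside $C$ and in different levels, and every nonspecial tower is high enough to meet each set $\{f_i>0\}$. In the tower $v$, assign $(f_i)_v$ of the levels contained in $E$ to $E_i$. Since $(f_i)_v\ge1$ for all $i$ and all nonspecial $v$, and $i_1\ne i_2$, the level of $z_1$ can be assigned to $E_{i_1}$ and that of $z_2$ to $E_{i_2}$. By Lemma~\ref{lem:sums}(a), $\hat1_{E_i}=\sum_v(f_i)_v\hat1_{B_v}=h_i$, and $E_i\ne\emptyset$.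
\end{proof}

The special tower has $(f_i)_v=0$ for all $i$ but at most one, so the piece containing $x_0$ cannot be chosen: it is dictated by $\tau$.

\subsection{Back and forth: (a)$\Rightarrow$(b)}
Assume (a), fix arbitrary $x_0\in X$, $y_0\in Y$, and let $\delta=[1_Y]-\alpha([1_X])\in\operatorname{Inf}(K^0(Y,\psi))$. In the coordinates \eqref{eq:split} define
\[
\Theta:H_X\to H_Y,\qquad\Theta(g,k)=(\alpha(g)+k\delta,\,k).
\]
This is an isomorphism, it preserves $\tau$, and it maps $\hat1_X=([1_X],1)$ to $([1_Y],1)=\hat1_Y$. It maps $H_X^+$ onto $H_Y^+$: by Lemma~\ref{lem:positive}(b), $\mu(g)>0$ for all $\mu\in\mathcal{M}(\varphi)$ if and only if $\mu'(\alpha(g))>0$ for all $\mu'\in\mathcal{M}(\psi)$, and $\mu'(\alpha(g)+k\delta)=\mu'(\alpha(g))$; now apply Lemma~\ref{lem:Hpos}. This is the only use of the fact that $\delta$ is infinitesimal.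

To obtain an orbit map and not merely a homeomorphism, we match partitions together with finitely many admissible maps between their atoms. A \emph{groupoid} $\mathcal{K}$ on $X$ is a finite partition $\mathcal{P}$ of $X$ into nonempty clopen sets, an equivalence relation $\approx$ on $\mathcal{P}$, and admissible maps $\gamma_{P',P}:P\to P'$ for $P\approx P'$, with $\gamma_{P,P}=\mathrm{id}$ and $\gamma_{P'',P'}\gamma_{P',P}=\gamma_{P'',P}$. A groupoid $\mathcal{K}_1$ \emph{refines} $\mathcal{K}$ if $\mathcal{P}_1$ refines $\mathcal{P}$ and, whenever $E\in\mathcal{P}_1$ and $E\subset P\approx P'$, the set $\gamma_{P',P}E$ is an atom of $\mathcal{P}_1$ equivalent to $E$ and the map of $\mathcal{K}_1$ from $E$ to it is $\gamma_{P',P}|_E$. Refinement is transitive. A tower partition gives a \emph{tower groupoid}: the atoms are the levels, equivalence means lying in the same tower, and the maps are the tower maps.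

By Lemma~\ref{lem:absorb}, a given groupoid is refined by the tower groupoids of all fine $\mathcal{T}$. We can also put $x_+$ and $x_-$ in different towers. Indeed $x_+\in\varphi C$ is a base point, and $x_-\notin C$ lies above a base point $\varphi^{-k}x_0\in\varphi C$ with $k\ge1$, which differs from $x_+$; subdivide the bases $B_v$ so as to separate these two base points.

For groupoids $\mathcal{K}$ on $X$ and $\mathcal{K}'$ on $Y$, a \emph{pointed isomorphism} is a bijection $b:\mathcal{P}\to\mathcal{P}'$ that preserves $\approx$ in both directions, satisfies $\Theta\hat1_P=\hat1_{b(P)}$, and has $y_\varepsilon\in b(P)$ whenever $x_\varepsilon\in P$, for $\varepsilon=\pm$. Since $\Theta$ preserves $\tau$, also $y_0\in b(P)$ whenever $x_0\in P$. The inverse $b^{-1}$ is a pointed isomorphism with respect to $\Theta^{-1}$. The maps of $\mathcal{K}'$ are written $\gamma'$.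

\begin{lemma}\label{lem:extend}
Let $b:\mathcal{K}\to\mathcal{K}'$ be a pointed isomorphism and $\mathcal{K}_1$ a tower groupoid refining $\mathcal{K}$ with $x_+,x_-$ in different towers. Then there are a groupoid $\mathcal{K}_1'$ refining $\mathcal{K}'$ and a pointed isomorphism $b_1:\mathcal{K}_1\to\mathcal{K}_1'$ such that, for levels $E\subset P\approx P'$,
\begin{equation}\label{eq:compat}
b_1(E)\subset b(P),\qquad b_1(\gamma_{P',P}E)=\gamma'_{b(P'),b(P)}\,b_1(E).
\end{equation}
\end{lemma}

\begin{proof}
The new partition must be compatible with the old maps, so we choose it on one atom of each class and transport it. Fix a representative in each $\approx$-class of $\mathcal{P}$, and let $P^*$ be the representative of the class of $P$. For a level $E\subset P$ write $E^*=\gamma_{P^*,P}E$ and $\gamma'_E=\gamma'_{b(P),b(P^*)}$. Since $\mathcal{K}_1$ refines $\mathcal{K}$, $E^*$ is a level in the tower of $E$, and $E\mapsto E^*$ is a bijection from the levels in $P$ to the levels in $P^*$. If $P=P^*$, then $E^*=E$ and $\gamma'_E=\mathrm{id}$.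

\emph{The partition.} For $\varepsilon=\pm$ let $E_\varepsilon\subset P_\varepsilon$ be the level and the atom containing $x_\varepsilon$, and let $\tilde y_\varepsilon=(\gamma'_{E_\varepsilon})^{-1}(y_\varepsilon)\in b(P_\varepsilon^*)$. The levels $E_+^*,E_-^*$ lie in different towers, so they are distinct. The points $y_+,y_-,y_0$ are pairwise $R_Y$-inequivalent and $(\tilde y_\varepsilon,y_\varepsilon)\in R_Y$, so $\tilde y_+,\tilde y_-,y_0$ are distinct. For a representative $P^*$, the classes $\Theta\hat1_E$ of the levels $E\subset P^*$ lie in $H_Y^+$ and have sum $\hat1_{b(P^*)}$. By Lemma~\ref{lem:divide} on $Y$, we can partition $b(P^*)$ into nonempty clopen sets $b_1(E)$, $E\subset P^*$, with $\hat1_{b_1(E)}=\Theta\hat1_E$ and $\tilde y_\varepsilon\in b_1(E_\varepsilon^*)$ whenever $P_\varepsilon^*=P^*$. For an arbitrary level put $b_1(E)=\gamma'_E\,b_1(E^*)$. The sets $b_1(E)$, $E\subset P$, partition $b(P)$. By Lemma~\ref{lem:sums}(c), $\hat1_{b_1(E)}=\hat1_{b_1(E^*)}=\Theta\hat1_{E^*}=\Theta\hat1_E$, and $y_\varepsilon=\gamma'_{E_\varepsilon}(\tilde y_\varepsilon)\in b_1(E_\varepsilon)$.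

\emph{The maps.} In each tower $v$ fix a level $E_v$. For each level $E$ of $v$ contained in a representative, $\hat1_{b_1(E)}=\Theta\hat1_E=\Theta\hat1_{E_v}=\hat1_{b_1(E_v)}$, so Lemma~\ref{lem:sums}(c) gives an admissible map $\zeta_E:b_1(E_v)\to b_1(E)$. For an arbitrary level $E$ of $v$ put $\zeta_E=\gamma'_E\circ\zeta_{E^*}:b_1(E_v)\to b_1(E)$. Let $\mathcal{K}_1'$ have the atoms $b_1(E)$, equivalent when the levels lie in one tower, and the maps $\zeta_{E'}\zeta_E^{-1}:b_1(E)\to b_1(E')$. This is a groupoid, and $b_1$ is a pointed isomorphism. If $E\subset P\approx P'$ and $E'=\gamma_{P',P}E$, then $E'^*=E^*$, so on $b_1(E)$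
\[
\zeta_{E'}\zeta_E^{-1}=\gamma'_{b(P'),b(P^*)}\big(\gamma'_{b(P),b(P^*)}\big)^{-1}=\gamma'_{b(P'),b(P)} .
\]
This gives the second part of \eqref{eq:compat} and shows that $\mathcal{K}_1'$ refines $\mathcal{K}'$.
\end{proof}

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(b)}]
Let $\mathcal{K}_0,\mathcal{K}_0'$ be the groupoids with the single atoms $X$, $Y$; since $\Theta\hat1_X=\hat1_Y$, the bijection $b_0$ between them is a pointed isomorphism. For odd $n$ choose a tower groupoid $\mathcal{K}_n$ on $X$ refining $\mathcal{K}_{n-1}$, with $x_\pm$ in different towers and all levels, among them the special level $C_n\ni x_0$, of diameter $<1/n$; Lemma~\ref{lem:extend} gives $\mathcal{K}_n'$ and $b_n$. For even $n\ge2$ do the same on $Y$, applying the lemma to $b_{n-1}^{-1}$ and $\Theta^{-1}$; the relations \eqref{eq:compat} for $b_n^{-1}$ are equivalent to those for $b_n$.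

On both sides the partitions are nested and their diameters tend to $0$. For $x\in X$ let $P_n(x)\in\mathcal{P}_n$ be the atom of $x$, and let $F(x)$ be the unique point of $\bigcap_nb_n(P_n(x))$. The same recipe with $b_n^{-1}$ gives the inverse map, and $F(P)=b_n(P)$ for $P\in\mathcal{P}_n$, so $F$ is a homeomorphism. Pointedness gives $F(x_0)=y_0$ and $F(x_\pm)=y_\pm$.

Let $\gamma:P\to P'$ be a map of $\mathcal{K}_n$ and $\gamma':b_n(P)\to b_n(P')$ the corresponding map of $\mathcal{K}_n'$. We claim $b_m(\gamma E)=\gamma'b_m(E)$ for all $m\ge n$ and $E\in\mathcal{P}_m$, $E\subset P$. For $m=n$ this is the definition. If it holds for $m$ and $E\in\mathcal{P}_{m+1}$ lies in $E_0\in\mathcal{P}_m$, then by refinement $\gamma|_{E_0}$ is the map of $\mathcal{K}_m$ from $E_0$ to $\gamma E_0$, and $\gamma'|_{b_m(E_0)}$ is the map of $\mathcal{K}_m'$ from $b_m(E_0)$ to $\gamma'b_m(E_0)=b_m(\gamma E_0)$; so \eqref{eq:compat} gives the claim for $m+1$. Taking $E=P_m(x)$, both $F(\gamma x)$ and $\gamma'F(x)$ lie in $b_m(\gamma E)$, whose diameter tends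 to $0$. Hence $F\gamma=\gamma'F$ on $P$.

Let $z\notin\{x_-,x_0\}$. For large odd $n$, $z\notin\varphi^{-1}C_n\cup C_n$, so the level $E\ni z$ of $\mathcal{K}_n$ is not a top level and $\varphi|_E$ is a tower map. Therefore $F\varphi=\gamma'F$ on $E$ with $\gamma'=\psi^{k(\cdot)}$ and $k$ continuous. Also $F\varphi(x_-)=y_0=\psi F(x_-)$ and $F\varphi(x_0)=y_+=\psi F(x_0)$. So $F$ maps $\varphi$-orbits into $\psi$-orbits. The even steps give the same for $F^{-1}$, so $F$ is an orbit map. On the neighborhood $E$ of $z$ we have $n_F=k\circ F$, so $n_F$ is continuous off $\{x_-,x_0\}$. The cocycle $m_F\circ F^{-1}$ satisfies $F^{-1}\psi(y)=\varphi^{m_F(F^{-1}y)}F^{-1}(y)$, so the even steps show that it is continuous off $\{y_-,y_0\}$, and $m_F$ is continuous off $\{x_-,x_0\}$. Finally $F(\varphi^{-1}x_0)=y_-=\psi^{-1}(F(x_0))$.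
\end{proof}

\begin{thebibliography}{9}

\bibitem{srtoe}
\emph{Some remarks on topological orbit equivalence of Cantor minimal systems},
\texttt{http://ftp.math.s.chiba-u.ac.jp/\textasciitilde matui/srtoe.pdf}.

\end{thebibliography}
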